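# Six points in space whose Rips shadow forgets a loop

## Two crossing kites

Here are six points of $\mathbb{R}^3$:
$$a_{1,2}=(\pm96,0,74),\qquad a'_{1,2}=(0,\pm96,-74),\qquad c=(0,0,-101),\qquad c'=(0,0,101).$$
Call two of them *near* if their distance is at most $200$ and *far* otherwise. The squared distances, to be compared with $200^2=40000$, are as follows.

| pair | squared distance | |
|---|---|---|
| $a_1a_2$ and $a_1'a_2'$ | $192^2=36864$ | near |
| $a_ic$ and $a_i'c'$ | $96^2+175^2=9216+30625=39841$ | near |
| $a_ic'$ and $a_i'c$ | $96^2+27^2=9216+729=9945$ | near |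
| $a_ia_j'$ | $96^2+96^2+148^2=18432+21904=40336$ | far |
| $cc'$ | $202^2=40804$ | far |

Write $A=\{a_1,a_2\}$ and $A'=\{a_1',a_2'\}$. The points of $A\cup\{c,c'\}$ lie in the plane $y=0$ and form a kite with diagonals $[a_1,a_2]$ and $[c,c']$. The points of $A'\cup\{c,c'\}$ lie in the plane $x=0$ and form a second kite with diagonals $[a_1',a_2']$ and $[c,c']$. The two kites share the diagonal $[c,c']$, which is too long to be an edge.

A simplicial complex is *flag* if every set of pairwise adjacent vertices spans a simplex. (A filled triangle is flag; its boundary, three edges without the 2-simplex, is not.) A flag complex is determined by its graph.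

**Definition ($K_0$).** $K_0$ is the flag complex on the six vertices $a_1,a_2,a_1',a_2',c,c'$ whose non-edges are exactly the four pairs $a_ia_j'$ and the pair $cc'$.

By the table, $K_0$ is what we get by filling in all sets of pairwise near points. A set of pairwise adjacent vertices misses $A$ or misses $A'$, and it misses $c$ or $c'$. So the maximal simplices of $K_0$ are four triangles, named once and for all:
$$T_1=A\cup\{c\},\qquad W=A\cup\{c'\},\qquad T_2=A'\cup\{c'\},\qquad U=A'\cup\{c\}.$$

The use of this construction is the following. As an abstract complex, $K_0$ is a ring of four triangles and has a loop. Drawn in space, the triangles $T_1,W$ fill one kite and $T_2,U$ fill the other, and the union of two crossing kites has no loop. The passage from the abstract complex to the drawn set therefore destroys a fundamental group.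

## Rips complexes, shadows, and the two theorems

**Definition (Rips complex, shadow).** Let $P\subset\mathbb{R}^d$ be finite. The Rips complex $\mathcal R(P)$ has vertex set $P$, and a subset of $P$ spans a simplex if and only if its diameter is at most $1$. The projection $\pi:\mathcal R(P)\to\mathbb{R}^d$ sends each vertex to the corresponding point and is linear on each simplex. Its image $\mathcal S(P)$, the union of the convex hulls of the simplices, is the Rips shadow.

From now on *near* means distance $\le1$ (a point is near itself) and *far* means distance $>1$. A set is a simplex if and only if its points are pairwise near, so $\mathcal R(P)$ is a flag complex. For a simplex $\sigma$ put $C_\sigma=\operatorname{conv}\sigma=\pi(|\sigma|)$, and for $X\subset P$ let $K(X)$ be the full subcomplex of $\mathcal R(P)$ on $X$.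

Two planar examples. For the vertices of a square of side $1$, the diagonals $\sqrt2$ are far; $\mathcal R(P)$ is a 4-cycle, $\mathcal S(P)$ is the boundary of the square, and $\pi$ is a homeomorphism onto it. For a square of side $0.7$, the diagonals $0.7\sqrt2<1$ are near; $\mathcal R(P)$ is a solid tetrahedron, $\mathcal S(P)$ is the filled square, and $\pi$ is far from injective, but both spaces are contractible.

In the plane this is a theorem: for every finite $P\subset\mathbb{R}^2$, the map $\pi:\mathcal R(P)\to\mathcal S(P)$ induces an isomorphism of fundamental groups (Theorem 3.1 in "Testing Contractibility in Planar Rips Complexes"). It is also known that for every $d\ge4$ there are finite sets in $\mathbb{R}^d$ for which $\pi_*$ is not an isomorphism. The same paper is the source of the question for $d=3$: is $\pi_*:\pi_1(\mathcal R(P))\to\pi_1(\mathcal S(P))$ an isomorphism, at every basepoint, for every finite $P\subset\mathbb{R}^3$? The answer is no.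

**Theorem 1.** There is $P\subset\mathbb{R}^3$ with $|P|=6$, $\mathcal R(P)\cong K_0$ and $\mathcal S(P)$ contractible. Since $\pi_1(K_0)\cong\mathbb Z$, the map $\pi_*:\mathbb Z\to1$ is not injective.

**Theorem 2.**

1. (Dimensions.) For $d\le3$, $\pi_*$ is always surjective. For every $d\ge3$ it can fail to be injective. For every $d\ge4$ it can fail to be surjective.
2. (Stability, large kernels.) In $\mathbb{R}^3$, failure of injectivity holds on an open set of 6-point configurations. For every $n\ge1$ there is $P\subset\mathbb{R}^3$ with $\mathcal S(P)$ contractible and $\pi_1(\mathcal R(P))$ free of rank $n$.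
3. (Six is minimal, in every dimension.) If $|P|\le5$ and $P\subset\mathbb{R}^d$, $d$ arbitrary, then $\pi_*$ is an isomorphism at every basepoint.
4. (Six points.) If $|P|=6$, $P\subset\mathbb{R}^d$, $d$ arbitrary, and $\pi_*$ is not injective, then $\mathcal R(P)\cong K_0$. If $P\subset\mathbb{R}^3$ has six points, no four coplanar, then $\pi_*$ fails to be an isomorphism if and only if $\mathcal R(P)\cong K_0$ and $\pi$ is not injective. In that case $\pi_1(\mathcal R(P))\cong\mathbb Z$ and $\pi_1(\mathcal S(P))=1$.

Surjectivity for $d=3$ is a theorem of Adamaszek–Frick–Vakili, *Discrete Comput. Geom.* 58 (2017); we give a short proof below and do not rely on theirs.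

## The loop in $K_0$ and the star-shaped shadow: proof of Theorem 1

Recall that if a face of a complex lies in exactly one larger simplex, of one dimension more, then removing the two (an elementary collapse) is a deformation retraction.

**Step 1: $\pi_1(K_0)\cong\mathbb Z$.** This step identifies the loop. The edge $a_2c$ lies only in $T_1$, and $a_2c'$ lies only in $W$. Collapse $T_1$ through $a_2c$ and $W$ through $a_2c'$. Now the only edge at $a_2$ is $a_1a_2$; collapse it from $a_2$. Do the same on the other side: collapse $T_2$ through $a_2'c'$, $U$ through $a_2'c$, then $a_1'a_2'$ from $a_2'$. What remains is the 4-cycle $a_1\,c\,a_1'\,c'$. So $K_0\simeq S^1$, and $\pi_1(K_0)\cong\mathbb Z$ is generated by this 4-cycle.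

**Step 2: the complex.** This step shows $\mathcal R(P)\cong K_0$. Let $P$ be the six points of the opening, divided by $200$. By the table, the non-edges are exactly $a_ia_j'$ and $cc'$, and $\mathcal R(P)$ is flag.

**Step 3: the shadow.** This step shows that $\mathcal S(P)$ is contractible. Work in the scale of the opening. The triangles $C_{T_1}$ and $C_W$ lie in the plane $y=0$, share the edge $[a_1,a_2]$, and have their third vertices $c,c'$ on opposite sides of it. The segments $[a_1,a_2]$ and $[c,c']$ cross at $(0,0,74)$. Hence $C_{T_1}\cup C_W$ is the convex quadrilateral $\operatorname{conv}\{a_1,a_2,c,c'\}$, cut along the diagonal $[a_1,a_2]$. In the same way $C_{T_2}\cup C_U=\operatorname{conv}\{a_1',a_2',c,c'\}$. Both contain $0\in[c,c']$. So $\mathcal S(P)$ is a union of two convex sets containing $0$; it is star-shaped about $0$, hence contractible. Therefore $\pi_*:\mathbb Z\to1$ is not injective. $\blacksquare$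

## Opposite sides, diagonals, and the slack $1+\tfrac1{\sqrt2}<\sqrt3$

Where do such numbers come from, and why are six points needed? Look at what a proof of injectivity would want, starting with the smallest overlaps.

**Two crossing edges.** Suppose edges $\{a,b\}$ and $\{x,y\}$ have $p\in[a,b]\cap[x,y]$. For any points $\alpha,\gamma,\alpha',\gamma'$ with $p\in[\alpha,\gamma]\cap[\alpha',\gamma']$, two triangle inequalities through $p$ give
$$|\alpha-\alpha'|+|\gamma-\gamma'|\le|\alpha-\gamma|+|\alpha'-\gamma'|.\tag{1}$$
Indeed the left side is at most $|\alpha-p|+|p-\alpha'|+|\gamma-p|+|p-\gamma'|$, which is the right side. So $|a-x|+|b-y|\le|a-b|+|x-y|\le2$: the opposite sides $ax$, $by$ are not both far. Likewise $ay$, $bx$ are not both far. A near side from the first pair and one from the second share an endpoint, and that endpoint is near all four points. Thus $K(\{a,b,x,y\})$ is a cone, and whatever happens in the shadow near the crossing can be copied in $\mathcal R(P)$.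

**The natural plan.** Prove that whenever $C_\sigma\cap C_{\sigma'}\ne\emptyset$, the complex $K(\sigma\cup\sigma')$ is simply connected; then lift homotopies from the shadow piece by piece. Lemma 4 will show that this works whenever one of the two simplices is an edge.

**Where it stops.** Take two triangles $A\cup\{c\}$ and $A'\cup\{c'\}$ with crossing hulls, where $A,A'$ have two points each, $A$ is far from $A'$ and $c$ is far from $c'$. Try (1) with $A,A'$ replaced by midpoints $m,m'$ of their edges. Consider the symmetric family
$$a_{1,2}=(\pm h,0,\tfrac D2),\quad a'_{1,2}=(0,\pm h,-\tfrac D2),\quad c=(0,0,-\tfrac E2),\quad c'=(0,0,\tfrac E2),\qquad 0<D<E .$$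
Here $m,m',c,c'$ all lie on the $z$-axis, $|m-m'|=D$, $|c-c'|=E$ and $|m-c|=|m'-c'|=\frac{D+E}2$, so (1) is an equality. The six points have Rips complex $K_0$ exactly when
$$2h\le1,\qquad h^2+\tfrac{(D+E)^2}4\le1,\qquad 2h^2+D^2>1,\qquad E>1;$$
the condition $h^2+\frac{(E-D)^2}4\le1$ for $a_ic'$ and $a_i'c$ then holds automatically. With $h=\frac12$ the last three conditions read $D+E\le\sqrt3$, $D>\frac1{\sqrt2}$, $E>1$. These are compatible because $1+\frac1{\sqrt2}<\sqrt3$ (square both sides: $\frac32+\sqrt2<3$). So inequality (1) gives no contradiction: the spread of the points inside $A$ and $A'$ allows the midpoints $m,m'$ to be closer than $1$ while $A$ and $A'$ stay far apart. The opening example is $h=0.48$, $D=0.74$, $E=1.01$, with $2h^2+D^2=1.0084$ and $h^2+\frac{(D+E)^2}4=0.996025$.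

For Theorem 2 we must make this bookkeeping of spread exact, and show that this is the only obstruction for at most six points.

## Variance and the lemmas on two overlapping hulls

Let $\mu$ be a probability measure on a finite set $X$, with barycenter $\bar x=\sum\mu_xx$ and variance $V_X=\sum_x\mu_x|x-\bar x|^2$. Expand $|z-x|^2=|z-\bar x|^2+2\langle z-\bar x,\bar x-x\rangle+|\bar x-x|^2$ and use $\sum\mu_x(\bar x-x)=0$:
$$\sum_x\mu_x|z-x|^2=|z-\bar x|^2+V_X\qquad\text{for all }z.\tag{2}$$
Averaging (2) over $z=y$ with respect to a second measure $\nu$ on a set $Y$, and using (2) again,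
$$\sum_{x,y}\mu_x\nu_y|x-y|^2=|\bar x-\bar y|^2+V_X+V_Y.\tag{3}$$
With $Y=X$, $\nu=\mu$ this gives $V_X=\frac12\sum_{x,y}\mu_x\mu_y|x-y|^2$, a sum in which the terms with $x=y$ vanish. So if $X$ is a simplex of $\mathcal R(P)$,
$$V_X\le\tfrac12\Bigl(1-\sum\mu_x^2\Bigr)<\tfrac12,\qquad V_X\le\tfrac14\ \text{if }|X|=2,\qquad V_X=0\ \text{if }|X|=1.\tag{4}$$
(For the endpoints of a unit segment with equal weights $V=\frac14$; for a unit equilateral triangle with equal weights $V=\frac13$.)

*Conditional measures.* If $p=\sum_{x\in\tau}\mu_xx$ and $\tau=X\sqcup Y$ with $X,Y$ nonempty, let $\bar x,\bar y$ be the barycenters of the conditional measures of $\mu$ on $X$ and $Y$; if one part has measure $0$, use any probability measure on it. In all cases $p\in[\bar x,\bar y]$, since $p=\mu(X)\bar x+\mu(Y)\bar y$.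

**Lemma 3.** If $C_\sigma\cap C_\tau\neq\emptyset$, some $x\in\sigma$ and $y\in\tau$ are near. If a vertex $v$ lies in $C_\tau$, then $v$ is near all of $\tau$.

*Proof.* Take measures on $\sigma$ and $\tau$ with a common barycenter. By (3) and (4), the average of $|x-y|^2$ is $V_\sigma+V_\tau<1$, so some pair has $|x-y|<1$. For the second claim, let $t\in\tau$. The convex function $|\cdot-t|$ attains its maximum over $C_\tau$ at a vertex of $\tau$, so it is at most $1$ at $v$. $\square$

**Lemma 4 (edge lemma).** Let $\{a,b\}$ be an edge and $\tau$ a simplex with $[a,b]\cap C_\tau\ne\emptyset$. Then some $x\in\tau$ is near both $a$ and $b$, or one of $a,b$ is near all of $\tau$. In particular $K(\{a,b\}\cup\tau)$ is a cone, with an apex near all of $\{a,b\}\cup\tau$.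

*Proof.* Let $p\in[a,b]\cap C_\tau$. If $|\tau|=1$, then $p$ is the vertex of $\tau$ and, lying on $[a,b]$, is near both.

Let $|\tau|\ge2$ and suppose the claim fails. Let $\mathrm{far}(a),\mathrm{far}(b)\subset\tau$ be the sets of vertices far from $a$, from $b$. Neither $a$ nor $b$ is near all of $\tau$, so both sets are nonempty; no vertex is near both, so they cover $\tau$. We want a partition $\tau=X\sqcup Y$ into nonempty parts with $X\subset\mathrm{far}(a)$, $Y\subset\mathrm{far}(b)$. If $\mathrm{far}(a)\ne\tau$, take $X=\mathrm{far}(a)$ and $Y$ its complement. If $\mathrm{far}(a)=\tau\neq\mathrm{far}(b)$, take $Y=\mathrm{far}(b)$ and $X$ its complement. If both are $\tau$, split $\tau$ arbitrarily, which is possible as $|\tau|\ge2$.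

Take conditional measures on $X,Y$ as above, with barycenters $\bar x,\bar y$ and variances $u,w$; so $p\in[\bar x,\bar y]$. By (2) with $z=a$, the number $|a-\bar x|^2+u$ is an average of numbers $>1$; so $|a-\bar x|^2>1-u$. Likewise $|b-\bar y|^2>1-w$. By (3), $|\bar x-\bar y|^2+u+w$ is an average of numbers $\le1$; so $|\bar x-\bar y|^2\le1-u-w$. By (1) applied to $p\in[a,b]\cap[\bar x,\bar y]$,
$$\sqrt{1-u}+\sqrt{1-w}<|a-\bar x|+|b-\bar y|\le|a-b|+|\bar x-\bar y|\le1+\sqrt{1-u-w}.$$
But $(1-u)(1-w)\ge1-u-w$, hence
$$\bigl(\sqrt{1-u}+\sqrt{1-w}\bigr)^2=2-u-w+2\sqrt{(1-u)(1-w)}\ge2-u-w+2\sqrt{1-u-w}=\bigl(1+\sqrt{1-u-w}\bigr)^2,$$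
a contradiction. The last sentence of the lemma: a vertex $x\in\tau$ near $a$ and $b$ is near all of $\tau$ too, and if $a$ is near all of $\tau$ it is also near $b$ (similarly for $b$). $\square$

**Lemma 5 (two triangles).** Let $T,T'$ be disjoint 3-element simplices with $C_T\cap C_{T'}\ne\emptyset$. Then $K(T\cup T')$ is connected and simply connected, or $K(T\cup T')\cong K_0$.

*Proof.* **Step 1: reduce to components of near pairs.** This step translates simple connectivity into a statement about a bipartite graph. Let $B$ be the bipartite graph of near pairs between $T$ and $T'$. By Lemma 3 it has an edge, so $K(T\cup T')$ is connected. Compute $\pi_1$ by edge paths, with a maximal tree consisting of maximal trees in $T$ and $T'$ and one cross edge. Edges inside the full simplices $T,T'$ are trivial, so the cross edges, oriented from $T$ to $T'$, generate, and one of them is trivial. Two cross edges with a common endpoint span a triangle, because their other endpoints lie in the same simplex; so they are equal in $\pi_1$. Hence all cross edges in one component of $B$ are equal, and if only one component of $B$ has an edge,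 then $\pi_1=1$.

**Step 2: a far partition.** This step sets up the averaging. Suppose at least two components of $B$ have edges. Let $A\cup C'$ be one of them, with $A\subset T$, $C'\subset T'$, and put $C=T\setminus A$, $A'=T'\setminus C'$. The four sets are nonempty, because the other component with an edge meets both $T$ and $T'$ outside $A\cup C'$. And
$$\text{all of }A\text{ are far from all of }A',\qquad\text{all of }C\text{ are far from all of }C'.\tag{5}$$

**Step 3: the sizes agree.** This step shows that *every* pair of partitions $T=A\sqcup C$, $T'=A'\sqcup C'$ into nonempty parts satisfying (5) has $|A|=|A'|$. Let $p\in C_T\cap C_{T'}$. Take conditional measures with barycenters $\bar a,\bar c,\bar a',\bar c'$ and variances $V_A,V_C,V_{A'},V_{C'}$, all in $[0,\frac14]$ by (4). Then $p\in[\bar a,\bar c]\cap[\bar a',\bar c']$. By (3), as in Lemma 4,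
$$|\bar a-\bar a'|^2>1-V_A-V_{A'},\quad|\bar c-\bar c'|^2>1-V_C-V_{C'},\quad|\bar a-\bar c|^2\le1-V_A-V_C,\quad|\bar a'-\bar c'|^2\le1-V_{A'}-V_{C'}.$$
With (1),
$$\sqrt{1-V_A-V_{A'}}+\sqrt{1-V_C-V_{C'}}<\sqrt{1-V_A-V_C}+\sqrt{1-V_{A'}-V_{C'}}.\tag{6}$$
If $|A|=1$ and $|A'|=2$, then $|C'|=1$, so $V_A=V_{C'}=0$ and both sides of (6) are $\sqrt{1-V_{A'}}+\sqrt{1-V_C}$, a contradiction. If $|A|=2$ and $|A'|=1$, then $|C|=1$, so $V_{A'}=V_C=0$ and both sides are $\sqrt{1-V_A}+\sqrt{1-V_{C'}}$, a contradiction. So $|A|=|A'|$.

**Step 4: recognize $K_0$.** This step finds the remaining adjacencies. Exchanging $(A,A')$ with $(C,C')$ if needed, $|A|=|A'|=2$, $C=\{c\}$, $C'=\{c'\}$. If some $\alpha\in A$ were far from $c'$, then the partitions $T=(A\setminus\{\alpha\})\sqcup\{c,\alpha\}$ and $T'=A'\sqcup\{c'\}$ would satisfy (5) with sizes $1\ne2$, contradicting Step 3. So $A$ is near $c'$. If some $\alpha'\in A'$ were far from $c$, then $T=A\sqcup\{c\}$ and $T'=(A'\setminus\{\alpha'\})\sqcup\{c',\alpha'\}$ would satisfy (5) with sizes $2\ne1$. So $A'$ is near $c$. The non-edges are exactly $A$–$A'$ and $cc'$: $K(T\cup T')\cong K_0$. $\square$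

In (6) with $|A|=|A'|=2$, the extreme values $V_A=V_{A'}=\frac14$, $V_C=V_{C'}=0$ turn the inequality into $\frac1{\sqrt2}+1<\sqrt3$: exactly the slack found above.

## Three hulls with a common point

To lift homotopies we also need control of triple overlaps.

**Lemma 6.** Let $|P|\le6$, and let $\sigma_1,\sigma_2,\sigma_3$ be affinely independent simplices with $C_{\sigma_1}\cap C_{\sigma_2}\cap C_{\sigma_3}\neq\emptyset$. Then there are pairwise near $x_i\in\sigma_i$ ($i=1,2,3$); they need not be distinct.

*Proof.* Fix a common point $p$ and replace each $\sigma_i$ by its face $F_i$ with $p\in\operatorname{relint}C_{F_i}$: the vertices with positive barycentric coordinate at $p$.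

**Step 1: a singleton face.** This step removes the case that $p$ is a vertex. If, say, $F_1=\{p\}$, then $p$ is near all of $F_2,F_3$ by Lemma 3, and some $x_2\in F_2$, $x_3\in F_3$ are near by Lemma 3. Take $x_1=p$. From now on $|F_i|\ge2$.

**Step 2: disjoint faces.** This step uses $|P|\le6$ for the first time. If the $F_i$ are pairwise disjoint, each has exactly two elements, and $p$ lies on three edges of length $\le1$. Each has an endpoint $x_i$ with $|x_i-p|\le\frac12$; these are pairwise near.

**Step 3: a shared vertex.** This step isolates the hard configuration. After relabeling, $v\in F_1\cap F_2$. If $v$ is near some $x_3\in F_3$, take $x_1=x_2=v$. So assume *$v$ is far from all of $F_3$*. Every vertex of $F_1\cup F_2$ is near $v$, so $F_3\cap(F_1\cup F_2)=\emptyset$. If $F_1=F_2$, take a near pair $x_1\in F_1$, $x_3\in F_3$ from Lemma 3 and $x_2=x_1$. Otherwise neither of $F_1,F_2$ contains the other, since by affine independence a point in the relative interior of a simplex does not lie on a proper face. So $|F_1\cup F_2|\ge3$.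

**Step 4: the case $|F_1\cup F_2|=3$.** This step treats two edges at $v$. By non-nesting, $F_i=\{v,u_i\}$ for $i=1,2$. Both $u_1,u_2$ lie on the ray from $v$ through $p$, at distance at most $1$ from $v$, so they are near. Apply Lemma 4 to $\{v,u_i\}$ and $F_3$: as $v$ is near no vertex of $F_3$, the only possibility is that $u_i$ is near all of $F_3$. Take $u_1,u_2,x$ with any $x\in F_3$.

**Step 5: the case $|F_1\cup F_2|\ge4$, distances.** This step shows that $v$ is almost at distance $1$ from $p$. Since $|F_3|\ge2$ and $F_3$ is disjoint from $F_1\cup F_2$, we get $|P|=6$, $|F_1\cup F_2|=4$ and $F_3=\{x,y\}$. Name them so that $|x-p|\le\frac12$. If a vertex $z$ is far from both $x$ and $y$, then (2), for the measure on $\{x,y\}$ with barycenter $p$, together with $V\le\frac14$, gives $|z-p|^2>1-\frac14$. Put $\delta=1-\frac{\sqrt3}2<0.134$. Thus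
$$z\text{ far from both }x\text{ and }y\ \Longrightarrow\ |z-p|>1-\delta;\qquad\text{in particular }|v-p|>1-\delta.\tag{7}$$
Also, every vertex within $\frac12$ of $p$ is near $x$.

If $F_1\cap F_2$ has one element, then $|F_1|+|F_2|=5$ and the sizes are $2,3$. If it has two, then $|F_1|+|F_2|=6$, and the sizes are $3,3$, as $2,4$ would be nested. If it has three, the sizes sum to $7$, so they are $3,4$, again nested. So up to order there are two subcases.

**Step 6: $F_1=\{v,u\}$, $F_2=\{v,s,t\}$.** The aim is to find a vertex of $F_2$ near both $u$ and $x$. Since $p\in[v,u]$, $|u-p|=|u-v|-|v-p|<\delta$, so $u$ is near $x$. The ray from $v$ through $p$ leaves $C_{F_2}$ at a point $q\in[s,t]$ beyond $p$, with $|v-q|\le1$, so $|p-q|<\delta$. Both $u$ and $q$ lie beyond $p$ on this ray, within $\delta$, so $|u-q|<\delta$. Apply Lemma 4 to the edge $\{x,y\}$ and $F_2$: neither $x$ nor $y$ is near $v\in F_2$, so some $z\in F_2$ is near both $x$ and $y$. Then $z\ne v$; say $z=s$. If $u,s$ are near, take $u,s,x$. If not, $|s-q|\ge|s-u|-|u-q|>1-\delta$, so $|t-q|=|s-t|-|s-q|<\delta$. Then $|t-p|$ and $|t-u|$ are both $<2\delta<\frac12$,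 so $t$ is near $x$ and $u$. Take $u,t,x$.

**Step 7: $F_i=\{v,w,u_i\}$ for $i=1,2$.** The aim is to push both $u_1,u_2$ close to $p$. If $w$ is near $x$ or $y$, take $x_1=x_2=w$ and that vertex as $x_3$. Otherwise $|w-p|>1-\delta$ by (7). The ray from $v$ through $p$ meets $[w,u_i]$ at a point $q_i$ beyond $p$ with $|v-q_i|\le1$, so $|p-q_i|<\delta$. Hence $|w-q_i|>1-2\delta$, so $|u_i-q_i|=|w-u_i|-|w-q_i|<2\delta$ and $|u_i-p|<3\delta<\frac12$. So $u_1,u_2,x$ all lie within $\frac12$ of $p$ and are pairwise near. $\square$

## Lifting loops and lifting homotopies

We now turn statements about overlapping hulls into statements about $\pi_*$. Paths are composed from left to right.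

*Setup.* Let $\mathcal T$ be the set of affinely independent simplices of $\mathcal R(P)$. By Carathéodory's theorem $\mathcal S=\bigcup_{\sigma\in\mathcal T}C_\sigma$. By standard PL topology (e.g. Rourke–Sanderson, Ch. 2) there is a triangulation $L$ of the compact polyhedron $\mathcal S$ in which every $C_\sigma$, $\sigma\in\mathcal T$, is a subcomplex; fix one. Points of $P$ are vertices of $L$, since $\{v\}\in\mathcal T$. Every simplex $s$ of $L$ lies in some $C_\sigma$ with $\sigma\in\mathcal T$: a point of $\operatorname{relint}s$ lies in some $C_\sigma$, and a subcomplex containing that point contains $s$.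

*Basepoints.* Every point of $|\mathcal R|$ is joined to a vertex inside a simplex, and change of basepoint along that path commutes with $\pi_*$. So it suffices to treat basepoints $v\in P$.

**Proposition 7 (surjectivity).** Suppose that for all $\sigma,\sigma'\in\mathcal T$ with $C_\sigma\cap C_{\sigma'}\ne\emptyset$ there are faces $F\subset\sigma$, $F'\subset\sigma'$, a point $p\in C_F\cap C_{F'}$ and a vertex $x\in F\cup F'$ near all of $F\cup F'$. Then $\pi_*$ is surjective.

*Proof.* **Step 1: a local shortcut.** This step replaces a passage through $p$ by an edge. We claim there are $w\in F$, $w'\in F'$, near each other, such that the path $w\to p\to w'$ made of two segments is homotopic in $\mathcal S$, rel endpoints, to $[w,w']$. If $x\in F'$, put $w'=x$, let $w\in F$ be arbitrary, and let $M=F\cup\{x\}$, a simplex. Then $w,p,x\in C_M$, which is convex and contained in $\mathcal S$. If $x\in F$, put $w=x$, let $w'\in F'$ be arbitrary, and use $M=F'\cup\{x\}$.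

**Step 2: reroute a loop.** This step pushes a given loop onto edges of $\mathcal R$. A loop in $\mathcal S$ at $v\in P$ is homotopic to an edge loop $q_0=v,q_1,\dots,q_n=v$ of $L$, with $[q_{i-1},q_i]\subset C_{\sigma_i}$, $\sigma_i\in\mathcal T$. Put $\sigma_0=\sigma_{n+1}=\{v\}$. For $0\le i\le n$ we have $q_i\in C_{\sigma_i}\cap C_{\sigma_{i+1}}$; apply the hypothesis and Step 1 to get $p_i\in C_{\sigma_i}\cap C_{\sigma_{i+1}}$, $w_i\in\sigma_i$, $w_i'\in\sigma_{i+1}$. Since $\sigma_0=\sigma_{n+1}=\{v\}$, we have $p_0=w_0=v$ and $p_n=w_n'=v$.

Insert $q_i\to p_i\to q_i$ at each $q_i$. Each piece $p_{i-1}\to q_{i-1}\to q_i\to p_i$ lies in the convex set $C_{\sigma_i}$, so the loop is homotopic to $p_0\to p_1\to\dots\to p_n$. As $w_{i-1}',w_i\in\sigma_i$, the segment $p_{i-1}\to p_i$ is homotopic in $C_{\sigma_i}$ to $p_{i-1}\to w_{i-1}'\to w_i\to p_i$. Finally replace each $w_i\to p_i\to w_i'$ by $[w_i,w_i']$ (at the two ends, $w_0=p_0$ and $p_n=w_n'$). The loop becomes $w_0w_0'w_1w_1'\cdots w_nw_n'$. Consecutive vertices are equal or adjacent in $\mathcal R$, so this is the image of an edge loop of $\mathcal R$ at $v$. $\square$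

For injectivity we use groupoids. The fundamental groupoid of a space has points as objects and homotopy classes of paths rel endpoints as morphisms. The edge-path groupoid of a simplicial complex has vertices as objects, is generated by oriented edges $(xy)$, and has the relations $(yx)=(xy)^{-1}$ and $(xy)(yz)=(xz)$ for every triangle $xyz$. It is a textbook fact that it is the fundamental groupoid restricted to the vertices. (For a hollow triangle $xyz$, the loop $(xy)(yz)(zx)$ generates $\mathbb Z$; filling the triangle makes it trivial.)

**Proposition 8 (injectivity).** Suppose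

(a) $K(\sigma\cup\sigma')$ is connected and simply connected whenever $\sigma,\sigma'\in\mathcal T$ and $C_\sigma\cap C_{\sigma'}\ne\emptyset$;

(b) whenever $\sigma_1,\sigma_2,\sigma_3\in\mathcal T$ have a common hull point, there are pairwise near $x_i\in\sigma_i$.

Then $\pi_*$ is injective.

*Proof.* **Step 1: canonical path classes.** This step produces transition morphisms satisfying a cocycle rule. Let $b_\sigma$ be the barycenter of $|\sigma|$. If $C_\sigma\cap C_{\sigma'}\ne\emptyset$, let $[\sigma\sigma']$ be the class in the fundamental groupoid of $|\mathcal R|$ of any path in $|K(\sigma\cup\sigma')|$ from $b_\sigma$ to $b_{\sigma'}$; by (a) it exists and is unique. In particular $[\sigma'\sigma]=[\sigma\sigma']^{-1}$. If $\sigma_1,\sigma_2,\sigma_3$ have a common hull point, choose $x_i$ as in (b). Then $[\sigma_i\sigma_j]$ is represented by $b_{\sigma_i}\to x_i\to x_j\to b_{\sigma_j}$. Composing for $(1,2)$ and $(2,3)$, the detour $x_2\to b_{\sigma_2}\to x_2$ cancels and $x_1\to x_2\to x_3$ is homotopic to $x_1\to x_3$ in the simplex $\{x_1,x_2,x_3\}$. So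
$$[\sigma_1\sigma_2][\sigma_2\sigma_3]=[\sigma_1\sigma_3].\tag{8}$$

**Step 2: a functor back from the shadow.** This step carries homotopies in $\mathcal S$ to homotopies in $|\mathcal R|$. For each simplex $s\in L$ choose $\sigma(s)\in\mathcal T$ with $s\subset C_{\sigma(s)}$. Let $\operatorname{sd}L$ be the barycentric subdivision, with vertices $\hat s$ and edges $\hat s\hat t$ for $s\subsetneq t$. Send $\hat s$ to $b_{\sigma(s)}$ and $\hat s\hat t$ to $[\sigma(s)\sigma(t)]$; this is defined because both hulls contain $s$. For a triangle $s\subset t\subset u$ the three hulls all contain $s$, so (8) gives the triangle relation. Hence we get a functor $\Phi$ from the edge-path groupoid of $\operatorname{sd}L$, which is the fundamental groupoid of $\mathcal S$ on its vertices, to the fundamental groupoid of $|\mathcal R|$.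

**Step 3: $\Phi$ undoes $\pi$ up to conjugation.** This step compares $\Phi\circ\pi$ with the identity on edges. Let $\tau=\{v,v'\}$ be an edge of $\mathcal R$; then $\tau\in\mathcal T$, and $C_\tau$ is an edge path $\hat s_0=v,\hat s_1,\dots,\hat s_m=v'$ of $\operatorname{sd}L$ with all $s_j\subset C_\tau$. Of $s_j,s_{j+1}$ one is a face of the other, and the smaller one lies in $C_{\sigma(s_j)}$, $C_{\sigma(s_{j+1})}$ and $C_\tau$. By (8), $[\sigma(s_j)\sigma(s_{j+1})]=[\sigma(s_j)\tau][\tau\sigma(s_{j+1})]$ (if the edge runs from the larger to the smaller simplex, $\Phi$ takes the inverse, which is again this class). The product over $j$ telescopes: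
$$\Phi(\pi(vv'))=[\sigma(v)\tau][\tau\sigma(v')].$$
The hulls of $\sigma(v)$, $\{v\}$, $\tau$ share $v$, so $[\sigma(v)\tau]=h_v\,[\{v\}\tau]$ with $h_v=[\sigma(v)\{v\}]$. Likewise $[\tau\sigma(v')]=[\tau\{v'\}]\,h_{v'}^{-1}$. And $[\{v\}\tau][\tau\{v'\}]$ is the class of the edge $(vv')$, because everything happens inside $|\tau|$. So $\Phi(\pi(vv'))=h_v\,(vv')\,h_{v'}^{-1}$.

**Step 4: conclusion.** Multiplying along an edge loop $\ell$ at $v$, the inner $h$'s cancel: $\Phi(\pi_*\ell)=h_v\,\ell\,h_v^{-1}$. Every element of $\pi_1(|\mathcal R|,v)$ is represented by an edge loop. If $\pi_*\ell=1$, then $h_v\ell h_v^{-1}=1$, so $\ell=1$. $\square$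

## Surjectivity up to dimension three and its failure in dimension four

This section proves Theorem 2(1).

**Step 1: surjectivity for $d\le3$.** We verify the hypothesis of Proposition 7 by choosing $p$ well. Let $\sigma,\sigma'\in\mathcal T$ with $C_\sigma\cap C_{\sigma'}\neq\emptyset$, let $p$ be a vertex of the polytope $C_\sigma\cap C_{\sigma'}$, and let $F\subset\sigma$, $F'\subset\sigma'$ be the faces with $p$ in $\operatorname{relint}C_F$ and $\operatorname{relint}C_{F'}$. If $\operatorname{aff}F\cap\operatorname{aff}F'$ were larger than $\{p\}$, it would contain a line through $p$, and a short segment of this line centered at $p$ would lie in $C_F\cap C_{F'}$; then $p$ would not be a vertex. So the two affine spaces meet only in $p$, and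
$$\dim F+\dim F'\le d\le3.\tag{9}$$
Hence one of $F,F'$ has at most two elements. If it has one, its element is $p$, which is near all of the other face by Lemma 3. If it has two, Lemma 4 gives a vertex of $F\cup F'$ near all of $F\cup F'$. So $\pi_*$ is surjective.

**Step 2: non-injectivity for $d\ge3$.** Put the set of Theorem 1 in $\mathbb{R}^d$ via $\mathbb{R}^3\subset\mathbb{R}^d$; neither the complex nor the shadow changes.

**Step 3: a non-surjective example in $\mathbb{R}^4$.** The purpose is to pull the two kites apart with a fourth coordinate. With coordinates $(x,y,z,w)$ and threshold $200$ take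
$$a_{1,2}=(\pm96,0,74,1),\quad a'_{1,2}=(0,\pm96,-74,1),\quad c=(0,0,-101,-1),\quad c'=(0,0,101,-1).$$
Compared with the opening table only the distances between $A\cup A'$ and $\{c,c'\}$ change: the squares grow by $4$, to $39845$ and $9949$, still below $40000$. So $\mathcal R(P)\cong K_0$.

Now $T_1,W\subset\{y=0\}$ and $T_2,U\subset\{x=0\}$, so the intersection of one of $C_{T_1},C_W$ with one of $C_{T_2},C_U$ lies in the plane $x=y=0$. In its coordinates $(z,w)$ put $m=(74,1)$, $m'=(-74,1)$, $c=(-101,-1)$, $c'=(101,-1)$. A point $\lambda_1a_1+\lambda_2a_2+\lambda_3c$ of $C_{T_1}$ has $x=0$ if and only if $\lambda_1=\lambda_2$. So $C_{T_1}$ meets this plane in $[m,c]$, and similarly $C_W,C_{T_2},C_U$ meet it in $[m,c'],[m',c'],[m',c]$. Therefore: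

- $C_{T_1}\cap C_{T_2}=[m,c]\cap[m',c']=\{p\}$ with $p=(0,\frac{27}{175})$: the segments have slopes $\pm\frac2{175}$, are mirror images in $z=0$, and $[m,c]$ has $w=1-74\cdot\frac2{175}=\frac{27}{175}$ at $z=0$;
- $C_{T_1}\cap C_U=[m,c]\cap[m',c]=\{c\}$ and $C_{T_2}\cap C_W=[m',c']\cap[m,c']=\{c'\}$, as $m\ne m'$ have the same $w$-coordinate, different from that of $c,c'$;
- $C_U\cap C_W=[m',c]\cap[m,c']=\emptyset$, since $z<0$ on the first segment and $z>0$ on the second;
- $C_{T_1}\cap C_W\supset C_A$ and $C_{T_2}\cap C_U\supset C_{A'}$, so these are nonempty.

All triple intersections are empty: one containing both $U$ and $W$ is empty because $C_U\cap C_W=\emptyset$, and the other two are $C_{T_1}\cap C_{T_2}\cap C_U\subset\{p\}\cap\{c\}$ and $C_{T_1}\cap C_{T_2}\cap C_W\subset\{p\}\cap\{c'\}$. Recall the nerve lemma: the union of a finite family of compact convex sets is homotopy equivalent to its nerve, the complex whose simplices are the subfamilies with a common point. Here the nerve is a connected graph with $4$ vertices and $5$ edges, so $\pi_1(\mathcal S(P))\cong F_2$, free of rank $5-4+1=2$. It is not abelian, hence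 not a quotient of $\pi_1(\mathcal R(P))\cong\mathbb Z$, and $\pi_*$ is not surjective. For $d>4$ use $\mathbb{R}^4\subset\mathbb{R}^d$. This proves Theorem 2(1). $\blacksquare$

## Cancelling the 4-cycle, stability, and kernels of large rank

The star-shape of the opening example is special to its symmetry. The following lemma says which crossings kill the loop.

**Lemma 9.** Suppose $\mathcal R(P)\cong K_0$ with labels as above, and there are $p_1\in C_A\cap C_{T_2}$ and $p_2\in C_{A'}\cap C_{T_1}$. Then $\pi_*=1$. If moreover $d\le3$, then $\pi_1(\mathcal S(P))=1$.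

*Proof.* Since $A\subset T_1\cap W$ and $A'\subset T_2\cap U$, we have $p_1,p_2\in C_{T_1}\cap C_{T_2}$, $p_1\in C_W$ and $p_2\in C_U$. By convexity of the four hulls, the edges of the generating 4-cycle have images homotopic in $\mathcal S$, rel endpoints, as follows: $a_1\to c$ to $a_1p_1p_2c$ in $C_{T_1}$; $c\to a_1'$ to $c\,p_2a_1'$ in $C_U$; $a_1'\to c'$ to $a_1'p_2p_1c'$ in $C_{T_2}$; $c'\to a_1$ to $c'p_1a_1$ in $C_W$. The concatenation
$$a_1\,p_1\,p_2\,c\,p_2\,a_1'\,p_2\,p_1\,c'\,p_1\,a_1$$
cancels: remove the spurs $p_2\,c\,p_2$, then $p_2\,a_1'\,p_2$, then $p_1\,c'\,p_1$, then $p_1\,p_2\,p_1$, then $a_1\,p_1\,a_1$. So $\pi_*=1$. If $d\le3$, $\pi_*$ is surjective by Theorem 2(1), hence $\pi_1(\mathcal S(P))=1$. $\square$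

We prove Theorem 2(2).

**Step 1: an open set of configurations.** The aim is to see that Lemma 9 applies near the example of Theorem 1. All inequalities in the opening table are strict, so nearby configurations have the same Rips complex. The edge $[a_1,a_2]$ crosses the plane $x=0$ of $T_2$ transversally at
$$(0,0,74)=\tfrac{148}{175}\,c'+\tfrac{27}{350}\,(a_1'+a_2');$$
the coefficients are positive with sum $\frac{148}{175}+\frac{27}{175}=1$, and the $z$-coordinate is $\frac{148\cdot101-27\cdot74}{175}=\frac{12950}{175}=74$. So the crossing is interior to the edge and to the triangle. The symmetry $(x,y,z)\mapsto(y,x,-z)$ exchanges $a_i$ with $a_i'$ and $c$ with $c'$, hence $T_1$ with $T_2$; so $[a_1',a_2']$ crosses $C_{T_1}$ likewise. Transversal interior crossings persist: the parameters of the crossing point (one on the edge, barycentric coordinates on the triangle) solve a square linear system that is invertible at the example, so they vary continuously and stay strictly inside their ranges. Thus Lemma 9 applies to all nearby configurations, and $\pi_*:\mathbb Z\to1$ is not injective.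

**Step 2: free kernels of rank $n$.** The aim is to string $n$ copies together without creating or destroying loops. Let $\tilde P$ be the six points of the opening, $e_1$ the first unit vector, threshold $200$. Take the copies $\tilde P+792j\,e_1$ for $0\le j<n$, and for $0\le j<n-1$ the additional points $(296+792j,0,74)$ and $(496+792j,0,74)$. The point $a_1+792j\,e_1$, these two points, and $a_2+792(j+1)e_1$ are collinear, with $x$-coordinates $792j$ plus $96,296,496,696$: consecutive distances are exactly $200$, hence near. The $x$-coordinates in copy $j$ are $792j$ plus $-96$, $0$ or $96$. So every other distance involving an additional point is at least $296$ (attained by $x$-differences such as $296-0$), and different copies are at least $792-192=600$ apart.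

Hence $\mathcal R$ is a chain of $n$ copies of $K_0$, consecutive ones joined by an arc of three edges at single vertices; there are no further simplices. By van Kampen's theorem $\pi_1(\mathcal R)$ is the free product of $n$ copies of $\mathbb Z$, free of rank $n$ (indeed $\mathcal R\simeq\bigvee_nS^1$).

The shadow of copy $j$ is contractible by Theorem 1 and lies in the slab $|x-792j|\le96$, touching its boundary planes only at $a_1+792j\,e_1$ and $a_2+792j\,e_1$. The joining segments lie between the slabs. So $\mathcal S$ is a chain of contractible compact polyhedra, in which consecutive pieces meet in exactly one point and other pieces are disjoint. Gluing two contractible polyhedra at one point gives a contractible polyhedron, so by induction $\mathcal S$ is contractible. Scale by $\frac1{200}$. This proves Theorem 2(2). $\blacksquare$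

## At most five points, and exactly six

**Step 1: Theorem 2(3) and the first claim of Theorem 2(4).** We check the hypotheses of Propositions 7 and 8. Let $|P|\le6$, in any dimension. Condition (b) of Proposition 8 is Lemma 6. For (a), let $\sigma,\sigma'\in\mathcal T$ with $C_\sigma\cap C_{\sigma'}\ne\emptyset$. In each of the following cases $K(\sigma\cup\sigma')$ is a cone whose apex is near all of $\sigma\cup\sigma'$: if $\sigma\cap\sigma'\neq\emptyset$, a common vertex is an apex; if one of them has one element, Lemma 3 applies; if one has two elements, Lemma 4 applies.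

If $|P|\le5$, these are all cases, because two disjoint simplices with at least three elements each need six points. So (a) holds and $\pi_*$ is injective. The apex also verifies the hypothesis of Proposition 7, with $F=\sigma$, $F'=\sigma'$ and any common point $p$. So $\pi_*$ is an isomorphism, which proves (3).

If $|P|=6$, the only remaining case is that $\sigma,\sigma'$ are disjoint triangles with $\sigma\sqcup\sigma'=P$. By Lemma 5, (a) then holds unless $\mathcal R(P)=K(\sigma\cup\sigma')\cong K_0$. So if $\pi_*$ is not injective, then $\mathcal R(P)\cong K_0$.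

From now on $P\subset\mathbb{R}^3$ has six points, no four coplanar.

**Step 2: the "only if" direction.** Here we show that the two stated conditions are necessary. If $\mathcal R(P)\not\cong K_0$, then $\pi_*$ is injective by Step 1 and surjective by Theorem 2(1). If $\pi$ is injective, then by compactness it is a homeomorphism onto $\mathcal S(P)$, and $\pi_*$ is an isomorphism.

**Step 3: non-injectivity forces $C_{T_1}\cap C_{T_2}\ne\emptyset$.** This begins the converse by locating a crossing. Let $\mathcal R(P)\cong K_0$ with $\pi$ not injective. Take two distinct points of $|\mathcal R|$ with equal image and barycentric coordinates $\lambda,\mu$, and subtract $\min(\lambda_x,\mu_x)$ from both at each vertex $x$. What is left has equal positive total mass on both sides and disjoint supports; after normalizing, we get disjoint simplices $f,f'$ with $C_f\cap C_{f'}\ne\emptyset$.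

The four points $A\cup\{c,c'\}$ are affinely independent, so disjoint subsets of them have disjoint hulls; hence $f\cup f'\not\subset A\cup\{c,c'\}$. Similarly $f\cup f'\not\subset A'\cup\{c,c'\}$. So $f\cup f'$ meets both $A$ and $A'$. No simplex meets both, so we may assume $f$ meets $A$ (and misses $A'$) and $f'$ meets $A'$ (and misses $A$). Each contains at most one of $c,c'$, and they are disjoint. If $c\in f$ or $c'\in f'$, then $c'\notin f$ and $c\notin f'$, so $f\subset T_1$, $f'\subset T_2$. If $c'\in f$ or $c\in f'$, then likewise $f\subset W$, $f'\subset U$. If neither contains $c$ or $c'$, then $f\subset A\subset T_1$, $f'\subset A'\subset T_2$. Exchanging the names $c,c'$ exchanges $(T_1,T_2)$ with $(W,U)$. So we may assume $Q:=C_{T_1}\cap C_{T_2}\neq\emptyset$.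

**Step 4: endpoints of $Q$.** This step finds the points needed for Lemma 9. The planes of $T_1$ and $T_2$ are distinct (no four points are coplanar) and meet, so they meet in a line $\ell$, and $Q$ is a segment or a point on $\ell$. Let $p$ be an endpoint of $Q$, that is, a vertex of this polytope, with $F\subset T_1$, $F'\subset T_2$ the faces having $p$ in their relative interiors. By the argument for (9), $|F|+|F'|\le5$. If $|F|+|F'|\le4$, then the disjoint sets $F,F'$ with intersecting hulls form an affinely dependent set of at most four points. Adding points of $P$, if necessary, to reach four points gives four coplanar points, a contradiction. So $|F|+|F'|=5$: one has two elements and the other three.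

Suppose $|F|=2$, so $F'=T_2$. Apply Lemma 4 to the edge $F$ and $T_2$. No vertex of $T_1$ is near all of $T_2$, since $a_i$ is far from $A'$ and $c$ is far from $c'$. So some vertex of $T_2$ is near both elements of $F$. A vertex of $A'$ is near only $c$ in $T_1$, and $c'$ is near exactly $A$ in $T_1$. So $F=A$. Call this *type 1*: $p\in\operatorname{relint}[a_1,a_2]$ and $p\in\operatorname{relint}C_{T_2}$. Since $a_1\notin\operatorname{aff}T_2$, the segment $[a_1,a_2]$ meets $\operatorname{aff}T_2$ in at most one point, so at most one point is of type 1. Symmetrically, if $|F'|=2$, then $F=T_1$ and $F'=A'$ (*type 2*), and at most one point is of type 2.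

**Step 5: both types occur.** This step shows that $Q$ is not a single point. Let $p$ be of type 1. The line $\ell$ lies in $\operatorname{aff}T_2$, while the line $a_1a_2$ does not, so they differ. Both lie in $\operatorname{aff}T_1$ and pass through $p$, which is interior to the edge $[a_1,a_2]$; so $\ell$ enters the interior of $C_{T_1}$ at $p$. Near $p$ it stays in $C_{T_2}$, because $p\in\operatorname{relint}C_{T_2}$ and $\ell\subset\operatorname{aff}T_2$. So $Q$ contains a nondegenerate segment. For type 2 exchange the roles of $T_1$ and $T_2$. Hence $Q$ is a nondegenerate segment with two distinct endpoints, each of type 1 or type 2, and each type occurs at most once. So one endpoint is $p_1\in C_A\cap C_{T_2}$ and the other is $p_2\in C_{A'}\cap C_{T_1}$.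

**Step 6: end of the proof.** By Lemma 9, $\pi_*$ is trivial on $\pi_1(\mathcal R(P))\cong\mathbb Z$, and $\pi_1(\mathcal S(P))=1$. In particular $\pi_*$ is not an isomorphism. This proves Theorem 2(4), and with it Theorem 2. $\blacksquare$
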